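\title{Property F2 in finite $p$-groups: a counterexample of class seven}

\begin{abstract}
A pair $(G,H)$, with $H$ a proper nontrivial normal subgroup of a finite group $G$, has property F2 if every $x\in G\setminus H$ is conjugate to every element of the coset $xH$. It has been conjectured that for a $p$-group $G$ of class $c$ this forces $H=\gamma_{c-1}(G)$ or $H=\gamma_c(G)$. We disprove the conjecture for every prime $p\ge 11$ by constructing a group of class $7$ with $H=\gamma_5(G)$. The group comes, through the Lazard correspondence, from a $12$-dimensional Lie algebra that is graded except for one structure constant. We also show that the conjecture holds for positively graded Lie algebras, so the non-homogeneous term cannot be avoided.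
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite, and $x^g=g^{-1}xg$. Let $N$ be a normal subgroup of a group $G$ with $1\ne N\ne G$. The pair $(G,N)$ \emph{has F2} if
\[
x \text{ is conjugate in } G \text{ to } xz \quad\text{for all } x\in G\setminus N \text{ and } z\in N .
\]
In other words, every conjugacy class outside $N$ is a union of cosets of $N$: it is as large as its image in $G/N$ allows. The model is a Frobenius group $G$ with kernel $N$. There $C_N(x)=1$ for $x\notin N$, so the map $n\mapsto x^{-1}x^n$ from $N$ to $N$ is injective, hence onto, and $(G,N)$ has F2. In a $p$-group this mechanism is unavailable, because $N$ meets the center nontrivially; the conjugating elements have to come from all of $G$. The simplest example is an extraspecial $p$-group $G$ with $N=Z(G)$: for $x\notin N$ the map $g\mapsto x^{-1}x^g$ is a nontrivial homomorphism into a group of order $p$, so it is onto.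

Let $\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$ be the lower central series and $Z_0(G)=1$, $Z_{i+1}(G)/Z_i(G)=Z(G/Z_i(G))$ the upper central series; $G$ has class $c$ if $\gamma_{c+1}(G)=1\ne\gamma_c(G)$. In a $p$-group, F2 ties the normal subgroup to both series.

\begin{proposition}\label{prop:shape}
If $G$ is a $p$-group of class $c$ and $(G,H)$ has F2, then $H=\gamma_s(G)=Z_r(G)$ for some $r,s$ with $r+s=c+1$.
\end{proposition}

Thus $H$ consists of the last $r$ layers $\gamma_i(G)/\gamma_{i+1}(G)$, $s\le i\le c$, and F2 asks that a single element $x\notin H$ produce all of these layers by the commutators $x^{-1}x^g$. The larger $r$ is, the harder this looks. Extraspecial groups have $r=1$, and Example~\ref{ex:class3} has $r=2$. The following conjecture, taken from \cite{FT}, says that $r\le2$ always.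

\medskip
\noindent\textbf{Conjecture.} \emph{If $G$ is a finite $p$-group of class $c$ and $(G,H)$ has F2, then $H=\gamma_{c-1}(G)$ or $H=\gamma_c(G)$.}
\medskip

There is further evidence for this guess. A $p$-group of class less than $p$ is described by a Lie ring, its Lazard Lie ring (Section~\ref{sec:lazard}), and F2 becomes the linear condition $H\subseteq[x,L]=\{[x,y]:y\in L\}$ for $x\notin H$. When the Lie ring is graded, this condition can be tested degree by degree, and a dimension count allows two layers but not three.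

\begin{proposition}\label{prop:graded}
Let $L=\bigoplus_{i\ge1}L_i$ be a finite-dimensional positively graded Lie algebra over any field, and let $0\ne H\ne L$ be an ideal with $H\subseteq[x,L]$ for all $x\in L\setminus H$. Then $[L,[L,H]]=0$. Consequently the conjecture holds for a $p$-group of class less than $p$ whose Lazard Lie ring is a positively graded $\mathbb F_p$-Lie algebra.
\end{proposition}

Nevertheless the conjecture is false: $r=3$ occurs.

\begin{theorem}\label{thm:main}
Let $F$ be a finite field of characteristic $p\ge11$, $|F|=q$. There is a $p$-group $G$ of order $q^{12}$ and class $c=7$ such that $(G,H)$ has F2 with $H=\gamma_5(G)=\gamma_{c-2}(G)=Z_3(G)$ and $|H|=q^4$. In particular $H\ne\gamma_{c-1}(G)$ and $H\ne\gamma_c(G)$.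
\end{theorem}

The smallest group obtained in this way has order $11^{12}$. The idea is to start from a graded Lie algebra in which F2 fails, as it must, but fails only because two elements $Y,J$ outside the derived algebra do not reach the central element $z$, and then to repair both failures at once by setting $[Y,J]=\tau z$ in defiance of the grading. Section~\ref{sec:toy} shows this repair in class $3$, Section~\ref{sec:graded} locates the graded obstruction, and Sections~\ref{sec:algebra} and~\ref{sec:F2} carry out the construction. We do not determine whether $r\ge4$ can occur in Proposition~\ref{prop:shape}, nor whether there are counterexamples for $p\in\{2,3,5,7\}$.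

\section{The position of $H$ in the central series}\label{sec:shape}

We use two standard facts about a nilpotent group $G$ of class $c$. First, $\gamma_s(G)\le Z_k(G)$ if and only if $\gamma_{s+k}(G)=1$, since a subgroup lies in $Z_k(G)$ exactly when commuting it $k$ times with $G$ gives $1$. Second, $Z_k(G)=Z_{k-1}(G)$ only if $Z_{k-1}(G)=G$.

\begin{proof}[Proof of Proposition~\ref{prop:shape}]
Write $\gamma_i,Z_i$ for the terms of the two series. By F2, for each $x\notin H$ every $h\in H$ has the form $h=x^{-1}x^g=[x,g]$. We apply this to an $x$ that lies as deep as possible in each series.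

Since $\gamma_1\not\le H$ and $\gamma_{c+1}\le H$, there is a largest $j$ with $\gamma_j\not\le H$. Taking $x\in\gamma_j\setminus H$ gives $H\le\gamma_{j+1}$, and $\gamma_{j+1}\le H$ by the choice of $j$. So $H=\gamma_s$ with $s=j+1$. Since $Z_0\le H$ and $Z_c\not\le H$, there is a smallest $i\ge1$ with $Z_i\not\le H$. Taking $x\in Z_i\setminus H$ gives $H\le Z_{i-1}$, and $Z_{i-1}\le H$ by the choice of $i$. So $H=Z_r$ with $r=i-1$, and $r\ge1$ because $H\ne1$.

From $\gamma_s\le Z_r$ we get $\gamma_{s+r}=1$, that is, $c\le r+s-1$. As $Z_r=H\ne G$, we have $Z_r\ne Z_{r-1}$, so $\gamma_s=Z_r\not\le Z_{r-1}$. Hence $\gamma_{s+r-1}\ne1$ and $c\ge r+s-1$.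
\end{proof}

\section{F2 as a linear condition}\label{sec:lazard}

We recall the Lazard correspondence \cite{Lazard}; see also \cite[Chs.~9--10]{Khukhro}. Let $L$ be a Lie ring of $p$-power order and class $c<p$, where $\gamma_1(L)=L$ and $\gamma_{i+1}(L)$ is the additive span of the brackets $[x,y]$, $x\in\gamma_i(L)$, $y\in L$. In the Baker--Campbell--Hausdorff series
\[
x\circ y=x+y+\tfrac12[x,y]+\tfrac1{12}[x,[x,y]]-\tfrac1{12}[y,[x,y]]+\cdots
\]
the terms of degree greater than $c$ vanish, and those of degree at most $c$ have denominators prime to $p$, so $x\circ y$ is defined in $L$. The operation $\circ$ makes the set $L$ into a $p$-group $G$, the \emph{Lazard group} of $L$, with identity $0$, inverse $-x$ and conjugation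
\begin{equation}\label{eq:conj}
x^g=(-g)\circ x\circ g=\exp(-\operatorname{ad}g)(x),\qquad \operatorname{ad}g=[g,\,\cdot\,].
\end{equation}
Conversely, every $p$-group of class less than $p$ is the Lazard group of such a Lie ring, its \emph{Lazard Lie ring}. We need three standard entries of the dictionary between $L$ and $G$.

\begin{lemma}\label{lem:dict}
Let $L$ be a Lie ring of $p$-power order and class $c<p$, with Lazard group $G$.
\begin{enumerate}
\item[(a)] If $I$ is an ideal of $L$, then $I$ is a normal subgroup of $G$, $x\circ I=x+I$ for all $x$, and $G/I$ is the Lazard group of $L/I$.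
\item[(b)] $C_G(x)=C_L(x)$ as sets, where $C_L(x)=\{g:[g,x]=0\}$.
\item[(c)] $\gamma_i(G)=\gamma_i(L)$ as sets, for all $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The projection $L\to L/I$ respects sums and brackets, hence also $\circ$. It is therefore a surjective homomorphism of Lazard groups with kernel $I$ and fibers $x+I$.

(b) We have $\exp(-\operatorname{ad}g)-1=-U\operatorname{ad}g$ with $U=\sum_{k=0}^{c-1}(-\operatorname{ad}g)^k/(k+1)!$. The map $U$ is the identity plus a nilpotent map, so it is invertible. By \eqref{eq:conj}, $x^g=x$ if and only if $[g,x]=0$.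

(c) Write $\Gamma_i=\gamma_i(L)$. Let $x\in\Gamma_i$ and $g\in L$. By \eqref{eq:conj}, $x^g=x+e$ with $e\in\Gamma_{i+1}$ and $e\equiv[x,g]\pmod{\Gamma_{i+2}}$. The terms of degree at least $2$ in $(-x)\circ(x+e)$ lie in the ideal generated by $[-x,x+e]=-[x,e]\in\Gamma_{i+2}$. Hence
\begin{equation}\label{eq:comm}
(-x)\circ x^g\equiv[x,g]\pmod{\Gamma_{i+2}} .
\end{equation}
Induction on $i$ gives $\gamma_i(G)\subseteq\Gamma_i$. Next we show $\Gamma_i=\gamma_i(G)\circ\Gamma_{i+1}$ by induction, the case $i=1$ being trivial. On $\Gamma_{i+1}/\Gamma_{i+2}$ brackets vanish, so $\circ$ is addition, and this group is generated by the images of the brackets $[x,g]$ with $x\in\Gamma_i$. Such an image depends only on $x+\Gamma_{i+1}=x\circ\Gamma_{i+1}$, so by the inductive hypothesis we may take $x\in\gamma_i(G)$. By \eqref{eq:comm} the generators then lie in the image of $\gamma_{i+1}(G)$, which completes the induction. Substituting repeatedly, $\Gamma_i=\gamma_i(G)\circ\Gamma_{i+1}=\gamma_i(G)\circ\Gamma_{i+2}=\dots=\gamma_i(G)$.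
\end{proof}

For a Lie ring $L$ and an ideal $0\ne H\ne L$, we say that $(L,H)$ \emph{has F2} if $H\subseteq[x,L]$ for all $x\in L\setminus H$. The map $g\mapsto x^g$ is not additive, so the comparison with the group property goes through counting.

\begin{lemma}\label{lem:transfer}
Let $L$ be a Lie ring of $p$-power order and class less than $p$, with Lazard group $G$, and let $0\ne H\ne L$ be an ideal. Then $(G,H)$ has F2 if and only if $(L,H)$ has F2.
\end{lemma}

\begin{proof}
Fix $x\notin H$ and let $D\le G$ be the preimage of $C_{G/H}(x\circ H)$. It consists of the $g$ with $x^g\in x\circ H$, so the number of conjugates of $x$ in $x\circ H$ is $|D|/|C_G(x)|$. By Lemma~\ref{lem:dict}(a),(b), $D=\{y\in L:[x,y]\in H\}$ and $C_G(x)=C_L(x)$. The additive map $D\to H$, $y\mapsto[x,y]$, has kernel $C_L(x)$ and image $H\cap[x,L]$. So $x$ has $|H\cap[x,L]|$ conjugates in $x\circ H$, and this number is $|H|$ if and only if $H\subseteq[x,L]$.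
\end{proof}

For algebras over a field it is more convenient to fix a linear functional than an element $x$, because one functional turns the whole bracket into one alternating form. For $\lambda\in L^*$ put
\[
B_\lambda(x,y)=\lambda([x,y]),\qquad \operatorname{rad}B_\lambda=\{x\in L:\lambda([x,L])=0\}.
\]

\begin{lemma}\label{lem:dual}
Let $L$ be a finite-dimensional Lie algebra over a field and $0\ne H\ne L$ an ideal. Then $(L,H)$ has F2 if and only if $\operatorname{rad}B_\lambda\subseteq H$ for every $\lambda\in L^*$ with $\lambda|_H\ne0$.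
\end{lemma}

\begin{proof}
Since $[x,L]$ is a subspace, $H\not\subseteq[x,L]$ if and only if some $\lambda$ vanishes on $[x,L]$ but not on $H$.
\end{proof}

\section{The repair term in class three}\label{sec:toy}

The following example does not contradict the conjecture, but it contains both ingredients of the counterexample.

\begin{example}\label{ex:class3}
Let $F$ be a finite field of characteristic $p\ge5$ and order $q$, let $E$ be its quadratic extension, $\theta\colon E\to F$ a nonzero $F$-linear map, $\omega$ a nondegenerate alternating $F$-bilinear form on $E$, and $\tau\in F$. Let $M=A\oplus B\oplus C\oplus Fz$, where $A,B,C$ are copies of $E$ and $\alpha_A$ denotes the copy of $\alpha\in E$ in $A$, and so on. Put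
\[
[\alpha_A,\beta_B]=(\alpha\beta)_C,\qquad [\alpha_A,\gamma_C]=\theta(\alpha\gamma)z,\qquad [\beta_B,\beta'_B]=\tau\,\omega(\beta,\beta')z,
\]
and let all brackets between summands not determined by these through antisymmetry be $0$. If $A,B,C,z$ are given degrees $1,2,3,4$, the bracket is homogeneous, and the Jacobi identity has to be checked only for triples of total degree at most $4$. For three elements of $A$ all terms vanish, and for $\alpha_A,\alpha'_A,\beta_B$ it reads $0=\theta(\alpha\alpha'\beta)z-\theta(\alpha'\alpha\beta)z$. So $M$ is a Lie algebra, with $\gamma_2(M)=C\oplus Fz$, $\gamma_3(M)=Fz$ and $\gamma_4(M)=0$. Let $H=\gamma_2(M)$.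

Let $\tau\ne0$, $\lambda|_H\ne0$ and $x=\alpha_A+\beta_B+h\in\operatorname{rad}B_\lambda$ with $h\in H$. Note that a nonzero functional on $E$ does not vanish on $\epsilon E=E$ for $\epsilon\ne0$. If $\lambda(z)=0$, then $\lambda|_C\ne0$, and $\lambda([x,B])=\lambda((\alpha E)_C)=0$ and $\lambda([x,A])=\lambda((\beta E)_C)=0$ give $\alpha=\beta=0$. If $\lambda(z)\ne0$, then $\lambda([x,C])=0$ gives $\theta(\alpha E)=0$, so $\alpha=0$, and then $\lambda([x,B])=0$ gives $\tau\,\omega(\beta,E)=0$, so $\beta=0$. By Lemmas~\ref{lem:dual}, \ref{lem:transfer} and~\ref{lem:dict}(c), the Lazard group $G$ of $M$ has order $q^7$ and class $c=3$, and $(G,\gamma_{c-1}(G))$ has F2.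
\end{example}

The first ingredient is the pairing $A\times B\to C$ of two-dimensional spaces, which stays nondegenerate after composition with \emph{every} nonzero functional on $C$. The determinant of the composed pairing is a binary quadratic form in the coordinates of the functional, and it has to be anisotropic; here this comes from the field $E$, and in Section~\ref{sec:algebra} from nonsquares in $F$.

The second ingredient is $\tau$. For $\tau=0$ we have $[\beta_B,M]\subseteq C$, so $z\notin[\beta_B,M]$ and F2 fails. Measured by the lower central series, $A\oplus B$ is the first layer, $C$ the second and $Fz$ the third. The pairing $(A\oplus B)\times C\to Fz$ of a $4$-dimensional with a $2$-dimensional space necessarily has a kernel, namely $B$, and the term $\tau\,\omega(\beta,\beta')z$ pairs this kernel with itself by jumping from layers $1+1$ to layer $3$. In this example the jump can be hidden by placing $B$ in degree $2$. The next section shows that for $r\ge3$ no grading can hide it.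

\section{The graded obstruction}\label{sec:graded}

The obstruction is a conflict between two inequalities. Suppose $H$ begins in degree $k$. The degrees below $k$ turn out to have a common dimension $\ell$. If $H$ has three layers, then degrees $k$ and $k+1$ need dimension at least $\ell$, because $L_1$ must pair faithfully with them into degrees $k+1$ and $k+2$. But one of $k,k+1$ is even, say $2m$, and $L_{2m}$ is the image of $L_m$ under $\operatorname{ad}x$ with $x\in L_m$, which has a kernel. Steps 1 and 2 below reduce to this situation; they are needed because a grading may have gaps.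

\begin{proof}[Proof of Proposition~\ref{prop:graded}]
Put $\ell_i=\dim L_i$, $L_{\ge i}=\bigoplus_{j\ge i}L_j$, and $L_j=0$ for $j\le0$. The algebra $L$ is nilpotent. Let $j$ be maximal with $\gamma_j(L)\not\subseteq H$ and take $x\in\gamma_j(L)\setminus H$; then $H\subseteq[x,L]\subseteq\gamma_{j+1}(L)\subseteq H$. So $H$ is a term of the lower central series, and therefore $H=\bigoplus_d (H\cap L_d)$. For homogeneous $x$ the subspace $[x,L]$ is the sum of the subspaces $[x,L_j]$, which lie in different degrees. Hence
\begin{equation}\label{eq:star}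
H\cap L_d\subseteq[x,L_{d-i}]\qquad\text{for all } x\in L_i\setminus H \text{ and all } d .
\end{equation}

\emph{Step 1: dimension inequalities.} Let $k$ be the least degree with $H\cap L_k\ne0$. For $d=k$ and $i\ge k$ the right side of \eqref{eq:star} is $0$, so $L_i\subseteq H$ for $i\ge k$. Thus $H=L_{\ge k}$, and $k\ge2$ since $H\ne L$. Let $\mathcal D=\{d\ge k:L_d\ne0\}$. For $d\in\mathcal D$ and $1\le i\le k-1$ choose $0\ne\lambda\in L_d^*$. By \eqref{eq:star}, $[x,L_{d-i}]=L_d$ for $0\ne x\in L_i$, so $x\mapsto\lambda([x,\,\cdot\,])$ is an injective map $L_i\to L_{d-i}^*$. Therefore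
\begin{equation}\label{eq:dim}
\ell_i\le\ell_{d-i}\qquad(d\in\mathcal D,\ 1\le i\le k-1),
\end{equation}
with equality if $d-i\le k-1$, since then $i$ and $d-i$ can be interchanged. In particular $\ell_i=\ell_{k-i}$ for $1\le i\le k-1$.

\emph{Step 2: removing gaps.} If $\mathcal D=\{k\}$, then $[L,H]=0$ and we are done. Otherwise let $e\ge1$ be minimal with $k+e\in\mathcal D$. For $i<e$, $i\le k-1$, we get $\ell_i\le\ell_{k+e-i}=0$ from \eqref{eq:dim}. If $e\ge k$, this would give $L=H$; so $e\le k-1$. For $e<i\le k-1$ the equality case of \eqref{eq:dim} gives $\ell_i=\ell_{k+e-i}=\ell_{i-e}$. Hence, in the range $1\le i\le k-1$, we have $\ell_i=0$ unless $e\mid i$, and $\ell_i=\ell_e=:\ell$ if $e\mid i$; moreover $\ell\ne0$ since $L\ne H$. From $\ell_{k-e}=\ell_e\ne0$ we get $e\mid k$. If $d\in\mathcal D$ and $d>k+e$, then $0<\ell_e\le\ell_{d-e}$, so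
\begin{equation}\label{eq:descent}
d\in\mathcal D,\ d>k+e\ \Longrightarrow\ d-e\in\mathcal D,\ d-e>k .
\end{equation}
Repeating this we reach an element of $\mathcal D$ in the interval $(k,k+e]$, which is $k+e$. So all degrees occurring in $L$ are multiples of $e$. After dividing the degrees by $e$ we have $e=1$, still $k\ge2$, and $\ell_i=\ell>0$ for $1\le i\le k-1$.

\emph{Step 3: the conflict.} Suppose $[L,[L,H]]\ne0$. Then $\mathcal D$ has an element at least $k+2$, and \eqref{eq:descent} gives $k+2\in\mathcal D$; also $k+1\in\mathcal D$. By \eqref{eq:dim} with $i=1$ and $d=k+1,k+2$, we get $\ell_k\ge\ell$ and $\ell_{k+1}\ge\ell$. Let $2m$ be the even member of $\{k,k+1\}$. Then $1\le m\le k-1$: if $2m=k$ this follows from $k\ge2$, and if $2m=k+1$ from $k\ge3$. Take $0\ne x\in L_m$. By \eqref{eq:star}, $\operatorname{ad}x$ maps $L_m$ onto $L_{2m}$, and it kills $x$. So $\ell_{2m}\le\ell-1$, a contradiction.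

\emph{Groups.} Let $G$ be a $p$-group of class $c<p$ whose Lazard Lie ring $L$ is a positively graded $\mathbb F_p$-Lie algebra, and let $(G,H)$ have F2. By Proposition~\ref{prop:shape} and Lemma~\ref{lem:dict}(c), $H=\gamma_s(G)=\gamma_s(L)$ is an ideal, so $(L,H)$ has F2 by Lemma~\ref{lem:transfer}. Then $\gamma_{s+2}(L)=[L,[L,H]]=0$, so $\gamma_{s+2}(G)=1$ and $s\ge c-1$. Also $s\le c$ because $H\ne1$.
\end{proof}

Example~\ref{ex:class3} has $k=3$, $\ell=2$, $\ell_3=2$, $\ell_4=1$. Both bounds $\ell_3\ge\ell$ and $\ell_4\le\ell-1$ are attained, and a third layer would require $\ell_4\ge2$.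

\section{A Lie algebra of dimension twelve}\label{sec:algebra}

We keep the shape found in the graded case as far as possible. Take $k=5$, $\ell=2$ and dimensions
\[
2,\,2,\,2,\,2\ \big|\ 2,\,1,\,1
\]
in degrees $1,\dots,7$, the bar marking the beginning of $H$. The even layer $L_6$ respects the bound $\ell_6\le\ell-1$, and the price is that $L_1\times L_6\to L_7=Fz$ has a kernel, spanned by an element $Y$. To repair this we want a second element $J$ that fails to reach $z$, so that $Y$ and $J$ can be paired with each other. The new bracket $[Y,J]=\tau z$ is harmless for the Jacobi identity as soon as $Y$ and $J$ are independent modulo the derived algebra. This is possible with $J\in L_2$, because $[L_1,L_1]$ is only one-dimensional and leaves room in $L_2$ for a new generator.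

\subsection*{Parameters}
Let $F$ be a finite field of characteristic $p\ge11$ and order $q$.

\begin{lemma}\label{lem:param}
There are $\eta,b,\tau\in F$ such that
\begin{enumerate}
\item[(i)] $b(\eta+2)=3$;
\item[(ii)] $\eta$ is a nonsquare;
\item[(iii)] $b(b+1)$ is a nonsquare;
\item[(iv)] $\tau+8t^2\ne0$ for all $t\in F$.
\end{enumerate}
\end{lemma}

\begin{proof}
We first find $\eta$ with $\eta$ and $3(\eta+5)$ both nonsquares. Let $\chi$ be the quadratic character of $F$: it is $1$ on nonzero squares, $-1$ on nonsquares, $\chi(0)=0$; it is multiplicative and $\sum_{t\in F}\chi(t)=0$. As $\eta$ runs over $F\setminus\{0\}$, the element $1+5/\eta$ runs over $F\setminus\{1\}$, since $5\ne0$. Hence $\sum_\eta\chi(\eta)\chi(\eta+5)=\sum_{\eta\ne0}\chi(1+5/\eta)=-1$. The number $N$ of suitable $\eta$ satisfies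
\[
4N=\sum_{\eta\ne0,-5}\bigl(1-\chi(\eta)\bigr)\bigl(1-\chi(3)\chi(\eta+5)\bigr)=(q-2)+\chi(-5)+\chi(15)-\chi(3)\ge q-5>0,
\]
because $\sum_{\eta\ne0,-5}\chi(\eta)=-\chi(-5)$ and $\sum_{\eta\ne0,-5}\chi(\eta+5)=-\chi(5)$. Fix such an $\eta$. Then $\eta\ne-2$, since $3(-2+5)=9$ is a square. Put $b=3/(\eta+2)$ and $\tau=-8\eta$. Then $b(b+1)=3(\eta+5)/(\eta+2)^2$ is a nonsquare, and $\tau+8t^2=8(t^2-\eta)\ne0$.
\end{proof}

For $F=\mathbb F_{11}$, where the nonzero squares are $1,3,4,5,9$, one may take $\eta=2$, $b=-2$, $\tau=6$. Fix $\eta,b,\tau$ as in the lemma; note that $b\ne0$ by (i).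

\subsection*{The bracket}
Let $L$ be the $F$-vector space with the following basis, arranged by degree:
\[
L_1=\langle X,Y\rangle,\quad L_2=\langle K,J\rangle,\quad L_3=\langle P,Q\rangle,\quad L_4=\langle R,S\rangle,
\]
\[
L_5=\langle u,v\rangle,\quad L_6=\langle w\rangle,\quad L_7=\langle z\rangle .
\]
Lowercase letters span $H=L_{\ge5}=\langle u,v,w,z\rangle$. We write $x_Y$ for the $Y$-coordinate of $x\in L$, and so on. The bracket is the alternating bilinear map given by Table~\ref{tab:bracket}. All brackets are homogeneous except $[Y,J]=\tau z$, which raises the degree; so $[L_{\ge i},L_{\ge j}]\subseteq L_{\ge i+j}$, and $H$ is an ideal.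

\begin{table}[ht]
\centering
$\begin{array}{c|ccccc}
 & Y & K & J & P & Q\\ \hline
X & K & P-Q & Q & bR-S & -3R+7S\\
Y & & P & \tau z & bR & S\\
K & & & -S & bu+(b-2)v & -2u-5v\\
J & & & & v & u+7v\\
P & & & & & -2w
\end{array}$

\medskip
$\begin{array}{c|ccccc}
 & R & S & u & v & w\\ \hline
X & -\eta v & u-v & 0 & w & z\\
Y & v-u & v & w & 0 & 0\\
K & w & 0 & z & 0 & 0\\
J & 0 & w & 0 & 0 & 0\\
P & z & 0 & 0 & 0 & 0\\
Q & 0 & z & 0 & 0 & 0
\end{array}$
\caption{The bracket $[\text{row},\text{column}]$ of $L$. Blank entries follow from alternation. The element $z$ is central, and brackets between $R,S,u,v,w$ are $0$.}\label{tab:bracket}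
\end{table}

\begin{lemma}\label{lem:lie}
$L$ is a Lie algebra of class $7$, with $\gamma_2(L)=\langle K\rangle+L_{\ge3}$ and $\gamma_i(L)=L_{\ge i}$ for $i\ge3$. In particular $H=\gamma_5(L)$.
\end{lemma}

\begin{proof}
Let $[\ ,\ ]_0$ be the bracket with $\tau$ replaced by $0$; it is homogeneous. The expression $[[a,c],d]-[a,[c,d]]+[c,[a,d]]$ is trilinear and alternating, so the Jacobi identity for $[\ ,\ ]_0$ has to be checked only on sets of three distinct basis elements of total degree at most $7$. Since no degree contains three basis elements, the degree patterns are $1{+}1{+}2$; $1{+}1{+}3$, $1{+}2{+}2$; $1{+}1{+}4$, $1{+}2{+}3$; $1{+}1{+}5$, $1{+}2{+}4$, $1{+}3{+}3$, $2{+}2{+}3$. This gives the $30$ triples of Table~\ref{tab:jacobi}. Only the triple $X,Y,P$ uses a relation between the parameters: there the difference of the last two columns is $bu+(1-b-b\eta)v$, and $-b\eta=2b-3$ by (i).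

The full bracket is $[a,c]=[a,c]_0+\varphi(a,c)$ with $\varphi(a,c)=\tau(a_Yc_J-a_Jc_Y)z$. The element $z$ is central, and all brackets have zero $Y$- and $J$-coordinates, so $\varphi([a,c],d)=0$. Hence $[[a,c],d]=[[a,c]_0,d]_0$, and the Jacobi identity persists.

All brackets lie in $\langle K\rangle+L_{\ge3}$, and $\gamma_i(L)\subseteq L_{\ge i}$ by induction. Conversely $K=[X,Y]\in\gamma_2(L)$, and $L_j\subseteq\gamma_j(L)$ for $j=3,\dots,7$ successively, by $[Y,K]=P$, $[X,K]=P-Q$; $[Y,P]=bR$, $[Y,Q]=S$; $[Y,S]=v$, $[X,S]=u-v$; $[X,v]=w$; $[X,w]=z$.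
\end{proof}

\begin{table}[htp]
\centering\small
$\begin{array}{c|l|l|l}
a,c,d & [[a,c],d] & [a,[c,d]] & [c,[a,d]]\\ \hline
X,Y,K & [K,K]=0 & [X,P]=bR-S & [Y,P-Q]=bR-S\\
X,Y,J & [K,J]=-S & 0 & [Y,Q]=S\\ \hline
X,Y,P & [K,P]=bu+(b-2)v & [X,bR]=-b\eta v & [Y,bR-S]=-bu+(b-1)v\\
X,Y,Q & [K,Q]=-2u-5v & [X,S]=u-v & [Y,-3R+7S]=3u+4v\\
X,K,J & [P-Q,J]=u+6v & [X,-S]=v-u & [K,Q]=-2u-5v\\
Y,K,J & [P,J]=-v & [Y,-S]=-v & 0\\ \hline
X,Y,R & [K,R]=w & [X,v-u]=w & [Y,-\eta v]=0\\
X,Y,S & [K,S]=0 & [X,v]=w & [Y,u-v]=w\\
X,K,P & [P-Q,P]=-2w & [X,bu+(b-2)v]=(b-2)w & [K,bR-S]=bw\\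
X,K,Q & [P-Q,Q]=-2w & [X,-2u-5v]=-5w & [K,-3R+7S]=-3w\\
X,J,P & [Q,P]=2w & [X,v]=w & [J,bR-S]=-w\\
X,J,Q & [Q,Q]=0 & [X,u+7v]=7w & [J,-3R+7S]=7w\\
Y,K,P & [P,P]=0 & [Y,bu+(b-2)v]=bw & [K,bR]=bw\\
Y,K,Q & [P,Q]=-2w & [Y,-2u-5v]=-2w & [K,S]=0\\
Y,J,P & 0 & [Y,v]=0 & [J,bR]=0\\
Y,J,Q & 0 & [Y,u+7v]=w & [J,S]=w\\ \hline
X,Y,u & [K,u]=z & [X,w]=z & 0\\
X,Y,v & [K,v]=0 & 0 & [Y,w]=0\\
X,K,R & [P-Q,R]=z & [X,w]=z & [K,-\eta v]=0\\
X,K,S & [P-Q,S]=-z & 0 & [K,u-v]=z\\
X,J,R & [Q,R]=0 & 0 & [J,-\eta v]=0\\
X,J,S & [Q,S]=z & [X,w]=z & [J,u-v]=0\\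
Y,K,R & [P,R]=z & [Y,w]=0 & [K,v-u]=-z\\
Y,K,S & [P,S]=0 & 0 & [K,v]=0\\
Y,J,R & 0 & 0 & [J,v-u]=0\\
Y,J,S & 0 & [Y,w]=0 & [J,v]=0\\
X,P,Q & [bR-S,Q]=z & [X,-2w]=-2z & [P,-3R+7S]=-3z\\
Y,P,Q & [bR,Q]=0 & [Y,-2w]=0 & [P,S]=0\\
K,J,P & [-S,P]=0 & [K,v]=0 & [J,bu+(b-2)v]=0\\
K,J,Q & [-S,Q]=z & [K,u+7v]=z & [J,-2u-5v]=0
\end{array}$
\caption{The Jacobi identity for $\tau=0$ in degrees $4,5,6,7$. In each row $[[a,c],d]=[a,[c,d]]-[c,[a,d]]$. A bare $0$ means that the inner bracket vanishes.}\label{tab:jacobi}
\end{table}

\section{Property F2 and the proof of the theorem}\label{sec:F2}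

\begin{proposition}\label{prop:key}
The pair $(L,H)$ has F2.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:dual} we must show: if $\lambda|_H\ne0$ and $x\in\operatorname{rad}B_\lambda$, then $x\in H$. We distinguish cases by the deepest layer of $H$ on which $\lambda$ is nonzero. If that layer is $L_d$, then $\lambda(L_{\ge d+1})=0$. Writing $x\notin H$ as $x=x_i+x'$ with $0\ne x_i\in L_i$, $x'\in L_{\ge i+1}$ and $i\le4$, we have $[x',L_{d-i}]\subseteq L_{\ge d+1}$, and so
\begin{equation}\label{eq:lead}
\lambda([x_i,L_{d-i}])=0 .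
\end{equation}
This is a contradiction whenever $B_\lambda$ pairs $L_i$ and $L_{d-i}$ nondegenerately.

\emph{Case 1: $\lambda(z)=\lambda(w)=0$.} Then $d=5$ and $(s,t)=(\lambda(u),\lambda(v))\ne(0,0)$. The pairing $L_1\times L_4\to F$ (rows $X,Y$; columns $R,S$) has determinant
\[
\det\begin{pmatrix}-\eta t&s-t\\ t-s&t\end{pmatrix}=(s-t)^2-\eta t^2 .
\]
If this were $0$, then $t=0$ by (ii), and then $s=0$. The pairing $L_2\times L_3\to F$ (rows $K,J$; columns $P,Q$) has determinant
\[
\Delta=\det\begin{pmatrix}bs+(b-2)t&-2s-5t\\ t&s+7t\end{pmatrix}=bs^2+8bst+(7b-9)t^2,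
\]
and $b\Delta=\bigl(b(s+4t)\bigr)^2-9b(b+1)t^2$. If this were $0$, then $t=0$ by (iii), and then $s=0$. Both pairings are nondegenerate, so \eqref{eq:lead} is impossible for $i=1,2,3,4$, and $x\in H$.

\emph{Case 2: $\lambda(z)=0$, $\lambda(w)\ne0$.} Now $d=6$. From $[x,v]=x_Xw$ and $[x,u]=x_Yw+x_Kz$ we get $x_X=x_Y=0$, so $i\ge2$ if $x\notin H$. The brackets $[K,R]=[J,S]=w$, $[K,S]=[J,R]=0$ make $L_2\times L_4\to F$ nondegenerate, and $[P,Q]=-2w$ makes $L_3\times L_3\to F$ nondegenerate. So \eqref{eq:lead} is impossible for $i=2,3,4$.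

\emph{Case 3: $\lambda(z)\ne0$.} Scale $\lambda$ so that $\lambda(z)=1$. The brackets of basis elements that involve $z$ pair
\[
X\leftrightarrow w,\qquad K\leftrightarrow u,\qquad P\leftrightarrow R,\qquad Q\leftrightarrow S,\qquad Y\leftrightarrow J .
\]
The leading-term argument no longer applies, since $Y$ and $J$ lie in the kernels of $L_1\times L_6\to L_7$ and $L_2\times L_5\to L_7$ and are detected only by each other. All coordinates of $x$ now interact through the values $\lambda(u),\lambda(v),\lambda(w)$, so we first remove two of these by automorphisms.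

For $g\in L$ let $\delta=\operatorname{ad}g$. Then $\delta^7=0$, so $\exp\delta=\sum_{i\le6}\delta^i/i!$ is defined as $p>7$, and it is bijective because it is the identity plus a nilpotent map. Since $[\delta^ia,\delta^jc]\in\gamma_{i+j+2}(L)=0$ for $i+j\ge6$, the Leibniz rule gives
\[
[\exp(\delta)a,\exp(\delta)c]=\sum_{n\le5}\ \sum_{i+j=n}\frac{[\delta^ia,\delta^jc]}{i!\,j!}=\sum_{n\le5}\frac{\delta^n[a,c]}{n!}=\exp(\delta)[a,c].
\]
So $\phi=\exp\delta$ is an automorphism; it preserves the ideal $H$ and fixes $z$. Replacing $(\lambda,x)$ by $(\lambda\circ\phi,\phi^{-1}x)$ changes neither the hypothesis nor the conclusion. Take first $g=-\lambda(w)X$, so that $\phi(w)=w-\lambda(w)z$ and the new $\lambda$ vanishes on $w$. Then, for the new $\lambda$, take $g=-\lambda(u)K$, so that $\phi(u)=u-\lambda(u)z$ and $\phi(w)=w$. We may therefore assume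
\[
\lambda(z)=1,\qquad\lambda(w)=\lambda(u)=0,\qquad\lambda(v)=t .
\]
The value $t$ remains arbitrary, and the values of $\lambda$ outside $H$ will not enter.

From $[x,w]=x_Xz$ and $[x,u]=x_Yw+x_Kz$ we get $x_X=x_K=0$. With this, Table~\ref{tab:bracket} gives
\begin{align*}
0&=\lambda([x,R])=\lambda\bigl(x_Y(v-u)+x_Pz\bigr)=x_Yt+x_P,\\
0&=\lambda([x,S])=\lambda\bigl(x_Yv+x_Jw+x_Qz\bigr)=x_Yt+x_Q,\\
0&=\lambda([x,J])=\lambda\bigl(x_Y\tau z-x_Pv-x_Q(u+7v)-x_Sw\bigr)=x_Y\tau-x_Pt-7x_Qt .
\end{align*}
Substituting the first two lines into the third gives $x_Y(\tau+8t^2)=0$. By (iv), $x_Y=0$, and hence $x_P=x_Q=0$. Now $x=x_JJ+x_RR+x_SS+h$ with $h\in H$ and $[h,Y]\in\langle w\rangle$, and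
\begin{align*}
0&=\lambda([x,P])=\lambda\bigl(x_Jv-x_Rz\bigr)=x_Jt-x_R,\\
0&=\lambda([x,Q])=\lambda\bigl(x_J(u+7v)-x_Sz\bigr)=7x_Jt-x_S,\\
0&=\lambda([x,Y])=\lambda\bigl(-x_J\tau z-x_R(v-u)-x_Sv+[h,Y]\bigr)=-x_J\tau-x_Rt-x_St .
\end{align*}
Substituting again gives $x_J(\tau+8t^2)=0$. So $x_J=0$, then $x_R=x_S=0$, and $x=h\in H$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:lie}, $L$ is a Lie ring of order $q^{12}$ and class $7<p$. Let $G$ be its Lazard group. By Proposition~\ref{prop:key} and Lemma~\ref{lem:transfer}, $(G,H)$ has F2. By Lemma~\ref{lem:dict}(c), $G$ has class $7$ and $H=\gamma_5(G)$ has order $q^4$, while $|\gamma_6(G)|=q^2$ and $|\gamma_7(G)|=q$. The terms $\gamma_1(G),\dots,\gamma_8(G)$ are distinct, so $s=5$ in Proposition~\ref{prop:shape}; hence $r=3$ and $H=Z_3(G)$.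
\end{proof}

\begin{remark}[the role of the hypotheses]\label{rem:hyp}
The bound $p\ge11$ is the condition that the class $7$ be less than $p$, which the Lazard correspondence requires. Condition (i) is forced by the Jacobi identity for $X,Y,P$. Given (i), each of (ii)--(iv) is necessary for F2. If $\eta$ or $b(b+1)$ is a square, one of the determinants in Case 1 vanishes at some $(s,1)$; for $\lambda$ supported in degree $5$ with these values, a nonzero kernel vector in $L_1$ or $L_2$ lies in $\operatorname{rad}B_\lambda$. If $\tau+8t^2=0$, let $\lambda(z)=1$, $\lambda(v)=t$, and let $\lambda$ vanish on the other basis elements. Then $x=J+tR+7tS+(\eta+7)t^2w$ lies in $\operatorname{rad}B_\lambda$: the computation in Case 3 covers the brackets with $P,Q,Y$; we have $\lambda([x,X])=\eta t^2+7t^2-(\eta+7)t^2=0$; and the remaining brackets lie in $\langle S,w\rangle$. The term $8t^2=t\cdot t+t\cdot7t$ arises because $Y$ and $J$ are also linked indirectly, through the pairs $R\leftrightarrow P$ and $S\leftrightarrow Q$; this is why $\tau\ne0$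 alone does not suffice.
\end{remark}

\begin{remark}
Unlike the algebra of Example~\ref{ex:class3}, $L$ admits no positive grading at all. Indeed $(L,H)$ has F2 and $[X,[X,v]]=z\ne0$, which Proposition~\ref{prop:graded} excludes for a positively graded algebra.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Khukhro}
E. I. Khukhro, \emph{$p$-Automorphisms of Finite $p$-Groups}, LMS Lecture Notes 246.

\bibitem{Lazard}
M. Lazard, \emph{Sur les groupes nilpotents et les anneaux de Lie}, Ann. Sci. ENS 71 (1954).

\bibitem{FT}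
\emph{$p$-Groups of Frobenius Type},
\texttt{https://ricerca.univaq.it/\allowbreak retrieve/\allowbreak e2188bfa-f887-f28d-e053-d805fe0ac2bb/\allowbreak VELOTTO\%20-\%20p-groups\%20of\%20\allowbreak Frobenius\%20Type.pdf}

\end{thebibliography}
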